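# Sets on which every point attains its norm contain biorthogonal Cantor sets

## 1. A first guess of "no", tested on $C[0,1]$ and $\ell_1$

Let $X$ be a real Banach space and let $S_1(X^*)$ be the unit sphere of its dual. Take a set $B\subseteq S_1(X^*)$ that is large enough to compute the norm with a maximum: for every $x\in X$ there is $b\in B$ with $b(x)=\|x\|$. We then say that $B$ is a set on which every $x\in X$ attains its norm. An uncountable biorthogonal system in $B$ is an uncountable family $(b_i,\varphi_i)_{i\in I}$ with $b_i\in B$, $\varphi_i\in X^{**}$ and $\varphi_i(b_j)=\delta_{ij}$, where $\delta_{ij}$ is $1$ if $i=j$ and $0$ otherwise. The paper "Roughness Properties of Norms on Non-Asplund Spaces" raises this problem.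

*Suppose that $X$ is separable and $X^*$ is not. Does every $B\subseteq S_1(X^*)$ on which every $x\in X$ attains its norm contain an uncountable biorthogonal system?*

Two background facts come with the problem. Every non-norm-separable, $w^*$-analytic subset of a dual Banach space contains an uncountable biorthogonal system. (A set is analytic if it is a continuous image of a Polish space, that is, of a separable completely metrizable space.) Under a determinacy axiom, the same holds for non-norm-separable subsets in the $w^*$-projective hierarchy.

Both facts ask $B$ to be definable in some sense. Our $B$ need not be: for each $x$ we may pick $b_x$ by the axiom of choice, as perversely as we like. So a natural first guess is "no", or at best "it depends on set theory". Let us test this guess.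

**Test on $C[0,1]$ with the maximum norm.** The dual consists of the signed measures; write $e_t$ for the evaluation $e_t(x)=x(t)$. Fix $t$ and let $x(s)=1-|s-t|$, so $0\le x\le 1$ and $x=1$ only at $t$. If $\mu$ is a measure of norm one with $\int x\,d\mu=\|x\|=1$, then $1=\int x\,d\mu\le\int x\,d|\mu|\le1$ forces $x=1$ at $|\mu|$-almost every point, so $\mu=\pm e_t$, and the sign is $+$. Hence $e_t\in B$, whatever $B$ is. With $\varphi_t(\mu)=\mu(\{t\})$ we get $\varphi_t(e_s)=\delta_{ts}$. So $B$ always contains an uncountable biorthogonal system. A function with several peaks does leave a choice to $B$, but this freedom does no harm.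

**Test on $\ell_1$.** Here $X^*=\ell_\infty$. If all coordinates of $x$ are nonzero, then $\|f\|=1$ and $\sum f_nx_n=\sum|x_n|$ force $f_n=\operatorname{sign}x_n$ for all $n$. So $B$ contains all of $\{-1,1\}^{\mathbb N}$. To find a biorthogonal system in there, replace $\mathbb N$ by the countable set of pairs $(F,S)$ with $F\subseteq\mathbb N$ finite and $S$ a set of subsets of $F$. For $T\subseteq\mathbb N$ let $b_T(F,S)=1$ if $T\cap F\in S$, and $b_T(F,S)=-1$ otherwise. Given distinct $T_1,\dots,T_n$ and signs $\sigma_1,\dots,\sigma_n$, take $F$ so large that the sets $T_i\cap F$ are distinct, and $S=\{T_i\cap F:\sigma_i=1\}$. Then $b_{T_i}(F,S)=\sigma_i$ for all $i$. Hence $\|\sum a_ib_{T_i}\|=\sum|a_i|$ for all real $a_i$, so each coefficient functional on the span of the $b_T$ has norm $1$, and it extends to $\ell_\infty$ by Hahn–Banach. Again we have a biorthogonal system of size continuum.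

In both tests the same thing happens: there are many points $x$ at which only one functional of norm one attains $\|x\|$. At such points $B$ has no choice. We shall see that the guess "no" is wrong, that the answer is yes in ZFC with no definability assumption, and that there is even one Cantor set that lies in all the sets $B$ at once. But the points where $B$ has no choice must be looked for in the right place.

## 2. Support functionals, subdifferentials, and the statement

Let $\Omega=X\setminus\{0\}$, $p=\|\cdot\|$, let $\mathbb B$ be the closed unit ball of $X^*$, and let $d(f,Y)$ denote norm distance. For $x\in\Omega$ and $V\subseteq\Omega$ put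
$$J(x)=\{f\in S_1(X^*):f(x)=\|x\|\},\qquad J(V)=\bigcup_{x\in V}J(x).$$
In $\ell_1$, $J(x)$ is the set of all $f\in\ell_\infty$ with $|f_n|\le1$ for all $n$ and $f_n=\operatorname{sign}x_n$ where $x_n\ne0$. The set $J(x)$ is always nonempty (Hahn–Banach), convex and $w^*$-compact. In this language, every $x$ attains its norm on $B$ only if $B\cap J(x)\neq\emptyset$ for every $x\in\Omega$.

**Definition (subdifferential).** For $h$ continuous and convex on an open convex set $U\subseteq X$ and $x\in U$,
$$\partial h(x)=\{f\in X^*:h(u)\ge h(x)+f(u-x)\ \text{ for all }u\in U\}.$$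

For $h(s)=|s|$ on $\mathbb R$ we get $\partial h(0)=[-1,1]$ and $\partial h(s)=\{\operatorname{sign}s\}$ for $s\ne0$. The set $\partial h(x)$ does not change if $U$ is replaced by a smaller open convex set containing $x$. Indeed, suppose the inequality holds near $x$ and let $u\in U$. For small $\lambda\in(0,1)$ we have $h(x)+\lambda f(u-x)\le h(x+\lambda(u-x))\le(1-\lambda)h(x)+\lambda h(u)$, and this rearranges to the inequality at $u$.

For $x\ne0$ we have $\partial p(x)=J(x)$. If $f\in\partial p(x)$, then $u=0$ gives $f(x)\ge\|x\|$ and $u=2x$ gives $f(x)\le\|x\|$. So $f(x)=\|x\|$, the inequality becomes $\|u\|\ge f(u)$ for all $u$, and $\|f\|=1$. Conversely, if $f\in J(x)$, then $p(u)\ge f(u)=p(x)+f(u-x)$.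

Subdifferentials are monotone: if $f\in\partial h(x)$ and $g\in\partial h(y)$, then adding the two defining inequalities gives $(f-g)(x-y)\ge0$.

**Definition ($w^*$-exposed point).** A point $b\in\mathbb B$ is a $w^*$-exposed point of $\mathbb B$ if there is $x\in X$ with $b(x)>f(x)$ for all $f\in\mathbb B\setminus\{b\}$. Equivalently, for $X\ne\{0\}$, $J(x)=\{b\}$ for some $x\in\Omega$.

By the computation above, all sign sequences are $w^*$-exposed points of the ball of $\ell_\infty=\ell_1^*$.

**Theorem 1.** Let $X$ be separable with $X^*$ non-separable, and let $\varepsilon>0$. There is a $w^*$-compact set $\Delta\subseteq S_1(X^*)$, $w^*$-homeomorphic to the Cantor set, and functionals $\varphi_b\in X^{**}$ $(b\in\Delta)$ with $\|\varphi_b\|\le1+\varepsilon$ and $\varphi_b(b')=\delta_{bb'}$ for $b,b'\in\Delta$, such that $\Delta\subseteq B$ for every $B\subseteq S_1(X^*)$ on which every $x\in X$ attains its norm. Moreover, each $b\in\Delta$ is a $w^*$-exposed point of $\mathbb B$.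

In particular every such $B$ contains a biorthogonal system of size continuum, and the answer to the problem is yes.

Besides the Hahn–Banach, Banach–Alaoglu and Baire theorems we use these textbook facts.

- Riesz's lemma: if $Y$ is a proper closed subspace of a normed space and $\theta<1$, some unit vector has distance at least $\theta$ from $Y$.
- Bishop–Phelps theorem: the functionals in $S_1(X^*)$ that attain their norm on the unit sphere of the Banach space $X$ are norm dense in $S_1(X^*)$.
- Brøndsted–Rockafellar theorem: let $h:X\to\mathbb R$ be continuous and convex on a Banach space, let $\kappa>0$, and let $h(u)\ge h(x)+f(u-x)-\kappa$ for all $u\in X$. Then there are $x'\in X$ and $f'\in\partial h(x')$ with $\|x-x'\|\le\sqrt\kappa$ and $\|f-f'\|\le\sqrt\kappa$.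
- Helly's theorem: if $\varphi\in X^{**}$, $f_1,\dots,f_k\in X^*$ and $\|\varphi\|<K$, there is $y\in X$ with $\|y\|<K$ and $f_i(y)=\varphi(f_i)$ for $i\le k$.

A set is meager if it is a countable union of nowhere dense sets, and comeager if its complement is meager. By Baire, a nonempty open subset of a Polish space is not meager. When $X$ is separable, $(\mathbb B,w^*)$ is compact and metrizable.

## 3. Generic smooth points, and a norm on $C[0,1]$ for which they see countably many functionals

From here to the end of Section 7, $X$ is separable. The tests suggest collecting the points where $J(x)$ is a singleton. To measure how far $J(x)$ is from being one, let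
$$w_x(z)=\max_{f\in J(x)}f(z)-\min_{f\in J(x)}f(z)\qquad(x\in\Omega,\ z\in X).$$

**Lemma 2.** If $x_n\to x$ in $\Omega$ and $f_n\in J(x_n)$, then every $w^*$-cluster point of $(f_n)$ lies in $J(x)$, and cluster points exist. Consequently $\{x\in\Omega:w_x(z)\ge\gamma\}$ is closed in $\Omega$ for all $z\in X$, $\gamma>0$.

*Proof.* Cluster points exist since $\mathbb B$ is $w^*$-compact. Let $f$ be one; then $\|f\|\le1$. As $f_n(x)=\|x_n\|+f_n(x-x_n)\to\|x\|$, we have $f(x)=\|x\|$, so $\|f\|=1$ and $f\in J(x)$. For the second part, let $w_{x_n}(z)\ge\gamma$ and $x_n\to x$. Take $f_n^\pm\in J(x_n)$ with $f_n^+(z)-f_n^-(z)\ge\gamma$. Along a subsequence $f_n^\pm\to f^\pm$ in $w^*$, with $f^\pm\in J(x)$ and $f^+(z)-f^-(z)\ge\gamma$. $\square$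

**Lemma 3.** For all $x,z\in X$ and $\gamma>0$ there are at most $2\|z\|/\gamma$ real numbers $s$ with $x+sz\ne0$ and $w_{x+sz}(z)\ge\gamma$.

*Proof.* Let $s_1<\dots<s_m$ be such numbers and pick $f_i^\pm\in J(x+s_iz)$ with $f_i^+(z)-f_i^-(z)\ge\gamma$. Monotonicity gives $(f_{i+1}^--f_i^+)\big((s_{i+1}-s_i)z\big)\ge0$, so $f_{i+1}^-(z)\ge f_i^+(z)$. Therefore
$$2\|z\|\ge f_m^+(z)-f_1^-(z)=\sum_{i=1}^m(f_i^+-f_i^-)(z)+\sum_{i=1}^{m-1}(f_{i+1}^--f_i^+)(z)\ge m\gamma.\qquad\square$$

These two lemmas give Mazur's theorem for the norm. For $z\neq0$ the set $\{x\in\Omega:w_x(z)\ge\gamma\}$ is closed in $\Omega$, and it contains no ball, since a ball contains infinitely many points of a line in direction $z$. Intersecting the complements over a dense sequence of vectors $z$ and over $\gamma=1/m$, we find a dense $G_\delta$ set $G\subseteq\Omega$ such that $J(x)$ is a singleton for $x\in G$. Each $B$ contains $J(G)$, and if $J(G)$ were not norm-separable we could finish with the background theorem. This is the first approach to try. The following example shows where it stops.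

**Example 4.** On $C[0,1]$ let $q_1,q_2,\dots$ enumerate the rationals of $[0,1]$ without repetition. Fix $c\in(0,1]$, and let $a(q_n)=c2^{-n}$ and $a(t)=0$ for irrational $t$. Put
$$\|x\|_a=\sup_{t}(1+a(t))|x(t)|,\qquad\text{so that}\qquad\|x\|_\infty\le\|x\|_a\le(1+c)\|x\|_\infty .$$
For each $\eta>0$ only finitely many $t$ have $a(t)\ge\eta$, so $a(s)\to0$ as $s\to t$, $s\ne t$, for every $t$. Hence $s\mapsto(1+a(s))|x(s)|$ is upper semicontinuous and attains its maximum on each nonempty compact set. Let $W$ be the set of $x\neq0$ for which the maximum over $[0,1]$ is attained at exactly one point, and this point is rational.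

*$W$ is open and $J(W)$ is countable.* Let $x\in W$ with maximum at $q$. On a small open interval $I\ni q$ we have $a(s)\le a(q)/2$ for $s\ne q$. After shrinking $I$, the numbers $(1+a(s))|x(s)|$, $s\in I\setminus\{q\}$, stay below a constant smaller than $(1+a(q))|x(q)|$. On the compact set $[0,1]\setminus I$ the maximum is smaller than $\|x\|_a$ as well. So $\|x\|_a$ exceeds $\sup_{s\ne q}(1+a(s))|x(s)|$ by some $\beta>0$, where $\beta\le\|x\|_a$. If $\|u-x\|_a<\beta/2$, then $u\in W$ with the same $q$, $u(q)$ has the sign $\sigma$ of $x(q)$, and $\|u\|_a=\sigma(1+a(q))u(q)$. The norm is linear near $x$, so $J(x)=\{\sigma(1+a(q))e_q\}$.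

*$W$ is dense.* Let $x\ne0$ and $\eta>0$, and let the maximum be attained at $t_0$, say with $x(t_0)>0$. If $t_0$ is rational, put $q=t_0$. If not, then $\|x\|_a=x(t_0)$, and we choose a rational $q$ near $t_0$ with $x(q)>0$ and $x(q)>\|x\|_a-\eta$. In both cases $(1+a(q))(x(q)+\eta)>\|x\|_a$. Choose an interval $I\ni q$, open in $[0,1]$, such that for $s\in I\setminus\{q\}$ we have $x(s)>0$, $a(s)\le a(q)/2$ and $(1+\frac12a(q))(x(s)+\eta)<(1+a(q))(x(q)+\eta)$. Let $0\le\tau\le1$ be continuous, $\tau(q)=1$, $\tau=0$ off $I$. For $y=x+\eta\tau$ the value at $q$ is $(1+a(q))(x(q)+\eta)$. The values at the other points of $I$ are smaller by the choice of $I$, and off $I$ they are at most $\|x\|_a$. So $y\in W$, and $\|y-x\|_a\le2\eta$.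

*Other points with a singleton.* Let $t$ be irrational, $\omega(\rho)=\sup\{a(s):|s-t|\le\rho\}$, and $\theta(\rho)=\frac1\rho\int_\rho^{2\rho}\omega$ for $\rho>0$. Then $\theta$ is continuous and $\omega(\rho)\le\theta(\rho)\le\omega(2\rho)\to0$ as $\rho\to0$. Put $x_t(t)=1$ and $x_t(s)=1/(1+\theta(|s-t|)+|s-t|)$ for $s\ne t$. This is a continuous positive function with $(1+a(s))x_t(s)<1$ for $s\ne t$, so $\|x_t\|_a=1$, attained only at $t$. We claim $J(x_t)=\{e_t\}$. Let $f\in J(x_t)$, $u\in C[0,1]$ and $\lambda>0$, and let $s_\lambda$ be a point where the maximum for $x_t+\lambda u$ is attained. As $\lambda\to0$ we have $s_\lambda\to t$, because off any interval around $t$ the maximum for $x_t$ is below $1$. Hence $a(s_\lambda)\to0$, and for small $\lambda$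
$$1+\lambda f(u)\le\|x_t+\lambda u\|_a=(1+a(s_\lambda))(x_t+\lambda u)(s_\lambda)\le1+\lambda(1+a(s_\lambda))u(s_\lambda).$$
So $f(u)\le u(t)$ for all $u$, and replacing $u$ by $-u$ gives $f=e_t$. As $J(x_t)\neq\emptyset$, the claim follows. $\square$

In Example 4 the set $G\cap W$ is a dense $G_\delta$ and $J(G\cap W)$ is countable, so genericity in $X$ gives nothing. Yet every $B$ contains $e_t$ for all irrational $t$, because of the points $x_t$, which lie in the nowhere dense set $\Omega\setminus W$. The remedy to hope for is this: find the closed set $P$ in which the non-separability of $J$ is concentrated, and take points generic in $P$.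

The difficulty is that the proof of Mazur's theorem breaks down in $P$. A line through a point of $P$ in direction $z$ may leave $P$ at once, and then Lemma 3 does not prevent $w_x(z)\ge\gamma$ on all of $P$. This can happen on a closed nowhere dense set. In $\ell_1$, let $z=(1,0,0,\dots)$; every $x\ne0$ with $x_1=0$ has $w_x(z)=2$, since $f_1\in[-1,1]$ is free. Each line in direction $z$ meets this hyperplane once, in accordance with Lemma 3. So we must use how $P$ is defined. The tool for this is the subject of the next section.

## 4. From one subgradient at each point to all of them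

We need to pass from information about some element of $\partial h(x)$ to information about all elements. A density argument cannot do it. In Example 4, let $Y$ be the closed span of the $e_{q_n}$. Then $J(x)\subseteq Y$ on the dense open set $W$, but $J(x_t)=\{e_t\}$ and $e_t\notin Y$: every $\nu\in Y$ has $\nu(\{t\})=0$, so $e_t-\nu$ has total variation at least $1$. The right hypothesis asks for one good subgradient at *every* point of an open set.

**Lemma 5.** Let $U\subseteq X$ be open convex, $h:U\to\mathbb R$ continuous convex, and $C_1\subseteq C_2\subseteq\cdots$ nonempty $w^*$-compact convex subsets of $X^*$. If $\partial h(x)\cap\bigcup_nC_n\ne\emptyset$ for all $x\in U$, then $\partial h(x)\subseteq\overline{\bigcup_nC_n}^{\|\cdot\|}$ for all $x\in U$.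

*One set first.* Suppose all $C_n$ equal $C$, and $f_0\in\partial h(x_0)$ has distance more than $\alpha>0$ from $C$. Separation gives a unit vector $w$ with $(f-f_0)(w)\le-\alpha$ for all $f\in C$. Put $H(u)=h(u)-h(x_0)-f_0(u-x_0)\ge0$. For small $s>0$ take $g\in\partial h(x_0+sw)\cap C$. Then $0=H(x_0)\ge H(x_0+sw)-s(g-f_0)(w)\ge H(x_0+sw)+s\alpha$, so $H(x_0+sw)<0$, a contradiction. With infinitely many $C_n$ the direction $w$ depends on $n$, and we learn $n$ only after the point $x$ has been fixed. So we build one point $x$ that is reached by good steps in all late directions at once.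

*Proof.* **Step 1 (directions).** The purpose of this step is to find directions that separate $f_0$ from the $C_n$. Suppose $f_0\in\partial h(x_0)$ and $d(f_0,\bigcup C_n)>\alpha>0$. Then $f_0\notin C_n+\alpha\mathbb B$, a $w^*$-compact convex set. By separation there is $x_n\in X$, $\|x_n\|=1$, with $f_0(x_n)>\sup_{f\in C_n}f(x_n)+\alpha$. Let $Co_k=\operatorname{co}\{x_m:m\ge k\}$. If $f\in C_n$ and $m\ge n$, then $f\in C_m$, so $(f-f_0)(x_m)\le-\alpha$. Taking convex combinations,
$$(f-f_0)(w)\le-\alpha\qquad\text{for all }f\in C_n,\ w\in Co_n.\tag{1}$$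

**Step 2 (the sequence).** Here we build points $u_k\to x$ by near-optimal steps of halving length. Let $H(u)=h(u)-h(x_0)-f_0(u-x_0)$. It is convex and continuous, $H\ge0$ on $U$, and $H(x_0)=0$. Fix $\eta>0$ with the closed ball of radius $\eta$ about $x_0$ contained in $U$. Put $u_0=x_0$ and $\theta_k=\alpha\eta4^{-k-1}$. Given $u_k$ with $\|u_k-x_0\|\le\eta(1-2^{-k})$, all points $u_k+\eta2^{-k}w$ with $\|w\|\le1$ lie in that closed ball, and we let
$$m_k=\inf_{w\in Co_{k+1}}H(u_k+\eta2^{-k}w)\ \ (\ge0).$$
Choose $w_{k+1}\in Co_{k+1}$ with $H(u_k+\eta2^{-k}w_{k+1})\le m_k+\theta_k$, and put $u_{k+1}=u_k+\eta2^{-k-1}w_{k+1}$. We have gone only half the way. Then $\|u_{k+1}-x_0\|\le\eta(1-2^{-k}+2^{-k-1})=\eta(1-2^{-k-1})$, so the construction continues. The steps are summable; let $x=\lim u_k$, which lies in the closed ball and so in $U$.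

**Step 3 (upper bound).** This step shows that $H(u_k)$ exceeds $H(x)$ by little on the scale $2^{-k}$. We have
$$x=u_k+\sum_{j>k}\eta2^{-j}w_j=u_k+\eta2^{-k}v_k,\qquad v_k=\sum_{j>k}2^{k-j}w_j .$$
The weights $2^{k-j}$ sum to $1$ and $w_j\in Co_j\subseteq Co_{k+1}$ for $j>k$, so $v_k$ is a norm limit of elements of $Co_{k+1}$ (normalized partial sums). By continuity of $H$, $H(x)\ge m_k$. Since $u_{k+1}$ is the midpoint of $u_k$ and $u_k+\eta2^{-k}w_{k+1}$, convexity gives
$$H(u_{k+1})\le\tfrac12H(u_k)+\tfrac12(m_k+\theta_k)\le\tfrac12H(u_k)+\tfrac12H(x)+\tfrac12\theta_k.$$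
Let $D_k=2^k(H(u_k)-H(x))$. Subtracting $H(x)$ and multiplying by $2^{k+1}$ we get $D_{k+1}\le D_k+2^k\theta_k$. As $D_0=-H(x)\le0$,
$$D_k\le\sum_{i\ge0}2^i\theta_i=\frac{\alpha\eta}4\sum_{i\ge0}2^{-i}=\frac{\alpha\eta}2\qquad\text{for all }k.\tag{2}$$

**Step 4 (lower bound).** Now the hypothesis at the single point $x$ contradicts (2). Pick $n$ and $g\in\partial h(x)\cap C_n$. Then $g-f_0\in\partial H(x)$. Let $k\ge n$. For $j>k$ we have $w_j\in Co_j\subseteq Co_n$, so (1) applies to $g$ and $w_j$, and
$$H(u_k)\ge H(x)+(g-f_0)(u_k-x)=H(x)-\sum_{j>k}\eta2^{-j}(g-f_0)(w_j)\ge H(x)+\alpha\eta2^{-k}.$$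
So $D_k\ge\alpha\eta>\alpha\eta/2$, contrary to (2). $\square$

**Corollary 6.** Let $U,h$ be as in Lemma 5, $Y\subseteq X^*$ a norm-separable closed subspace and $r\ge0$. If for every $x\in U$ some $g\in\partial h(x)$ has $d(g,Y)\le r$, then $d(f,Y)\le r$ for all $f\in\partial h(x)$, $x\in U$.

*Proof.* Let $r'>r$, let $(y_k)$ be dense in $Y$, and put $C_n=\operatorname{co}\{y_1,\dots,y_n\}+r'\mathbb B$. These sets are nonempty, convex, increasing, and $w^*$-compact, as sums of a norm-compact and a $w^*$-compact set. If $d(g,Y)\le r$, then $\|g-y_k\|\le r'$ for some $k$, so $g\in C_k$. Lemma 5 puts each $f\in\partial h(x)$ in the norm closure of $\bigcup C_n$. All elements of $\bigcup C_n$ have distance at most $r'$ from $Y$, hence so does $f$. Let $r'\downarrow r$. $\square$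

## 5. The closed set $P$ where $J$ is not nearly separable

From now on $X^*$ is non-separable. Fix $\varepsilon>0$, put $K=1+\varepsilon$, and fix $\delta\in(0,1)$ with $1/\delta<K$.

**Definition (small set).** An open set $V\subseteq\Omega$ is small if there is a norm-separable closed subspace $Y_V\subseteq X^*$ with $d(f,Y_V)\le\delta$ for all $f\in J(V)$.

Let $\mathcal O$ be the union of all small sets and $P=\Omega\setminus\mathcal O$. Since $X$ is second countable, $\mathcal O$ is already the union of countably many small sets $V$. Let $Y$ be the closed span of the union of the corresponding $Y_V$. Then $Y$ is norm-separable and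
$$d(f,Y)\le\delta\qquad\text{for all }f\in J(x),\ x\in\Omega\setminus P.\tag{3}$$
The set $P$ is closed in $\Omega$, hence Polish, and by its definition no open subset of $\Omega$ that meets $P$ is small.

**Example 7.** In Example 4 take $c$ with $1/(1+c)>\delta$. The set $W$ is small, since $J(W)$ lies in the closed span of the $e_{q_n}$; so $P\cap W=\emptyset$ and $P$ is nowhere dense. On the other hand $x_t\in P$ for every irrational $t$. To see this, let $V\subseteq\Omega$ be an open set containing $x_t$. For irrational $t'$ and $k\in\mathbb N$ let $y(s)=\max\{x_t(s),\,x_{t'}(s)-k|s-t'|\}$. Then $y>0$, $(1+a)y\le1$ and $y(t')=1$, so $\|y\|_a=1=e_{t'}(y)$. As $|u(t')|\le\|u\|_a$ for all $u$, $e_{t'}\in J(y)$. Since $y=x_t$ unless $|s-t'|<1/k$, and $0\le y-x_t\le1-x_t$ everywhere, $y\in V$ once $t'$ is close to $t$ and $k$ is large. So $e_{t'}\in J(V)$ for uncountably many $t'$. If $Y_V$ is norm-separable, there is a countable set outside which all members of $Y_V$ have no atoms. For $t'$ outside it, $e_{t'}-\nu$ has total variation at least $1$ for every $\nu\in Y_V$, and so has dual norm at least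 $1/(1+c)>\delta$. Hence $V$ is not small.

**Lemma 8.** $P\ne\emptyset$.

*Proof.* Otherwise (3) gives $d(f,Y)\le\delta$ for every $f\in J(\Omega)$, that is, for every $f\in S_1(X^*)$ that attains its norm. By the Bishop–Phelps theorem these are dense in $S_1(X^*)$, so $d(f,Y)\le\delta<1$ on all of $S_1(X^*)$. But $Y$ is closed, and $Y\ne X^*$ because $X^*$ is non-separable. This contradicts Riesz's lemma. $\square$

## 6. Smoothness at generic points of $P$

The next lemma replaces the argument that broke down in Section 3. A line in direction $z$ may leave $P$ at once, but off $P$ we have (3). So we average the norm along short segments in direction $z$. If $w_x(z)\ge\gamma$ on $P$ near a point, Lemma 3 says that each segment meets $P$ there only a bounded number of times, and the average has a nearly separable subgradient everywhere.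

**Lemma 9.** For $z\in X$ and $\gamma>0$, the closed set $\{x\in P:w_x(z)\ge\gamma\}$ is nowhere dense in $P$.

*Proof.* The set is closed in $P$ by Lemma 2, and empty if $z=0$. Let $z\ne0$ and suppose it has interior points in $P$: there are $x_0\in P$ and $\rho>0$ such that the open ball $B(x_0,3\rho)$ lies in $\Omega$ and $w_x(z)\ge\gamma$ for all $x\in P\cap B(x_0,3\rho)$. Put $M=2\|z\|/\gamma$.

**Step 1 (averaging).** The purpose is a convex function near $p$ that has, at every point near $x_0$, one subgradient close to $Y$. For $N\in\mathbb N$ and $0<\tau<\rho/\|z\|$ let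
$$h(x)=\frac1N\sum_{i=1}^Np\Big(x+\frac{i\tau}Nz\Big).$$
It is continuous and convex on $X$, and $|h-p|\le\tau\|z\|$. Let $x\in U:=B(x_0,2\rho)$. The points $x+\frac{i\tau}Nz$, $1\le i\le N$, lie in $B(x_0,3\rho)$. Those in $P$ have width $w(z)\ge\gamma$, so by Lemma 3 at most $M$ of them are in $P$. Choose $f_i\in J(x+\frac{i\tau}Nz)=\partial p(x+\frac{i\tau}Nz)$ and let $g=\frac1N\sum f_i$. Averaging the inequalities $p(u+\frac{i\tau}Nz)\ge p(x+\frac{i\tau}Nz)+f_i(u-x)$ shows $g\in\partial h(x)$. By (3), $d(f_i,Y)\le\delta$ for all but at most $M$ indices, and $d(f_i,Y)\le\|f_i\|=1$ always. As $d(\cdot,Y)$ is convex, $d(g,Y)\le\delta+M/N$.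

**Step 2 (all subgradients).** We pass from one subgradient to all of them. Corollary 6, applied to $h$ on $U$, gives $d(f',Y)\le\delta+M/N$ for all $f'\in\partial h(x')$, $x'\in U$.

**Step 3 (back to the norm).** It remains to transfer this from $h$ to $p$. Let $x\in B(x_0,\rho)$, $f\in J(x)$ and $\kappa=2\tau\|z\|>0$. For all $u\in X$,
$$h(u)\ge p(u)-\tau\|z\|\ge p(x)+f(u-x)-\tau\|z\|\ge h(x)+f(u-x)-\kappa.$$
By the Brøndsted–Rockafellar theorem there are $x'$ and $f'\in\partial h(x')$ with $\|x-x'\|\le\sqrt\kappa$ and $\|f-f'\|\le\sqrt\kappa$. If $\tau$ is so small that $\sqrt\kappa<\rho$, then $x'\in U$, and Step 2 gives $d(f,Y)\le\delta+M/N+\sqrt\kappa$. Since $M$ depends neither on $N$ nor on $\tau$, we may let $N\to\infty$ and $\tau\to0$, and get $d(f,Y)\le\delta$. This holds for all $f\in J(B(x_0,\rho))$, so $B(x_0,\rho)$ is small, although it contains $x_0\in P$. This is a contradiction. $\square$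

**The generic set $D$ and the map $j$.** Let $(z_k)$ be dense in $X$ and
$$D=\bigcap_{k,m}\{x\in P:w_x(z_k)<1/m\}.$$
By Lemma 9 and Baire's theorem $D$ is a dense $G_\delta$ in $P$. With Lemma 8, $D$ is a nonempty Polish space. For $x\in D$ we have $w_x(z_k)=0$ for all $k$, so all members of $J(x)$ agree on a dense set, and $J(x)=\{j(x)\}$ is a singleton. The map $j:D\to(\mathbb B,w^*)$ is continuous: if $x_n\to x$ in $D$, then by Lemma 2 the only $w^*$-cluster point of $(j(x_n))$ is $j(x)$, and $\mathbb B$ is $w^*$-compact.

At points of $D$ the set $B$ has no choice. If every $x\in X$ attains its norm on $B$ and $x\in D$, then some $b\in B$ lies in $J(x)=\{j(x)\}$. So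
$$j(D)\subseteq B\qquad\text{for every such }B.\tag{4}$$

**Lemma 10.** For each $c\in X^*$ the set $F_c=\{x\in D:\|j(x)-c\|\le\delta\}$ is closed and nowhere dense in $D$. Consequently, for every norm-separable subspace $Y'\subseteq X^*$, the set $\{x\in D:d(j(x),Y')<\delta\}$ is meager in $D$.

*Proof.* The set $F_c$ is closed because $c+\delta\mathbb B$ is $w^*$-closed and $j$ is $w^*$-continuous. Suppose that $F_c$ has interior points. Then there is an open ball $V\subseteq\Omega$ with $\emptyset\ne V\cap D\subseteq F_c$. Let $Y'$ be the closed span of $Y\cup\{c\}$, which is norm-separable. We show that every $x\in V$ has some $g\in J(x)$ with $d(g,Y')\le\delta$. If $x\in V\cap P$, then by density of $D$ in $P$ there are $x_n\in V\cap D$ with $x_n\to x$. A $w^*$-cluster point of $(j(x_n))$ lies in $J(x)$ by Lemma 2, and in $c+\delta\mathbb B$ since $x_n\in F_c$. If $x\in V\setminus P$, any $g\in J(x)$ will do, by (3).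

Since $V$ is open and convex and $J=\partial p$ on $V$, Corollary 6 gives $d(f,Y')\le\delta$ for all $f\in J(V)$. So $V$ is small although $V\cap P\ne\emptyset$, a contradiction. For the last statement, let $(c_k)$ be dense in $Y'$. If $d(j(x),Y')<\delta$, then $\|j(x)-c_k\|<\delta$ for some $k$. So the set in question is contained in $\bigcup_kF_{c_k}$. $\square$

**The problem is already answered.** The set $j(D)$ is $w^*$-analytic. It is not norm-separable: otherwise $Y'=\overline{\operatorname{span}}\,j(D)$ would be norm-separable, and Lemma 10 would make all of $D$ meager in itself, against Baire. By the background theorem of Section 1, $j(D)$ contains an uncountable biorthogonal system, and by (4) so does $B$. The next section does not use the background theorem, and it gives all of Theorem 1.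

## 7. A biorthogonal Cantor set inside $j(D)$

**Step 1 (no isolated points).** To find a Cantor set in $D$ we need $D$ to be perfect. If $x\in D$ were isolated, then $F_{j(x)}\supseteq\{x\}$ would have nonempty interior, against Lemma 10. So $D$ is a nonempty Polish space without isolated points.

**Step 2 (approximate biorthogonality is generic).** The purpose is to express biorthogonality by countably many dense open conditions. For $k\ge2$, $m\ge1$ let $O_{k,m}$ be the set of $(x_1,\dots,x_k)\in D^k$ for which there is $y\in X$ with
$$\|y\|<K,\qquad|j(x_1)(y)-1|<\tfrac1m,\qquad|j(x_i)(y)|<\tfrac1m\quad(2\le i\le k).$$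
For fixed $y$ these conditions define an open set, as $j$ is $w^*$-continuous; so $O_{k,m}$ is open. Clearly $O_{k,m+1}\subseteq O_{k,m}$.

It is also dense. Let $V_1,\dots,V_k\subseteq D$ be nonempty and open. Pick any $x_i\in V_i$ for $i\ge2$ and let $L=\operatorname{span}\{j(x_2),\dots,j(x_k)\}$. The set $\{x\in D:d(j(x),L)<\delta\}$ is meager by Lemma 10 and $V_1$ is not, so there is $x_1\in V_1$ with $d(j(x_1),L)\ge\delta$. By Hahn–Banach there is $\varphi\in X^{**}$ with $\varphi|_L=0$, $\varphi(j(x_1))=1$ and $\|\varphi\|\le1/\delta<K$. By Helly's theorem there is $y\in X$ with $\|y\|<K$ and $j(x_i)(y)=\varphi(j(x_i))$ for all $i\le k$. So $(x_1,\dots,x_k)\in O_{k,m}$.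

**Step 3 (the Cantor set $Q$).** We want a Cantor set $Q\subseteq D$ such that every $k$-tuple of distinct points of $Q$ lies in $\bigcap_mO_{k,m}$, for all $k\ge2$. This is Mycielski's theorem (Kechris, *Classical Descriptive Set Theory*, Thm 19.1), applied to the comeager sets $\bigcap_mO_{k,m}\subseteq D^k$. Here is the construction in our case. Fix a complete metric for $D$. By induction on $n$ choose nonempty open sets $U_s\subseteq D$ for $s\in\{0,1\}^n$ such that, for $n\ge1$:

- the sets $\overline{U_{s}}$, $s\in\{0,1\}^n$, are pairwise disjoint, $\overline{U_{s}}$ is contained in $U_{s'}$ when $s$ extends $s'\in\{0,1\}^{n-1}$, and $\operatorname{diam}U_s\le2^{-n}$;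
- $U_{s_1}\times\dots\times U_{s_k}\subseteq O_{k,n}$ for all $2\le k\le2^n$ and all distinct $s_1,\dots,s_k\in\{0,1\}^n$.

Start with $U_\emptyset=D$. As $D$ has no isolated points, each $U_{s'}$ contains two distinct points, and small balls about them satisfy the first condition. Then go through the finitely many tuples $(s_1,\dots,s_k)$ one after the other. Since $O_{k,n}$ is open and dense, we can shrink $U_{s_1},\dots,U_{s_k}$ to smaller nonempty open sets whose product is contained in $O_{k,n}$, and later shrinking preserves what has been achieved.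

Let $Q=\bigcap_n\bigcup_{s\in\{0,1\}^n}\overline{U_s}$. For $\sigma\in\{0,1\}^{\mathbb N}$ the sets $\overline{U_{\sigma|n}}$ decrease to a single point by completeness. The map sending $\sigma$ to this point is a continuous bijection from $\{0,1\}^{\mathbb N}$ onto $Q$, so a homeomorphism. Let $x_1,\dots,x_k\in Q$ be distinct. For all large $n$ they lie in sets $U_{s_1},\dots,U_{s_k}$ with distinct $s_i\in\{0,1\}^n$, so $(x_1,\dots,x_k)\in O_{k,n}$ for all large $n$. As $O_{k,m}$ decreases in $m$, the tuple lies in $\bigcap_mO_{k,m}$.

**Step 4 (exact functionals).** Compactness in $X^{**}$ turns the approximate functionals into exact ones. Let $x\in Q$. For finite nonempty $F\subseteq Q\setminus\{x\}$ and $m\ge1$ consider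
$$\Big\{\varphi\in X^{**}:\|\varphi\|\le K,\ |\varphi(j(x))-1|\le\tfrac1m,\ |\varphi(j(x'))|\le\tfrac1m\ (x'\in F)\Big\}.$$
This set is $w^*$-compact. It is nonempty: list $x$ first and then the points of $F$; this tuple lies in $O_{|F|+1,m}$, and the corresponding $y\in X\subseteq X^{**}$ belongs to the set. The sets for $(F,m)$ and $(F',m')$ both contain the one for $(F\cup F',\max\{m,m'\})$, so they have the finite intersection property. An element $\varphi_x$ of the intersection of all of them satisfies
$$\|\varphi_x\|\le1+\varepsilon,\qquad\varphi_x(j(x))=1,\qquad\varphi_x(j(x'))=0\quad(x'\in Q\setminus\{x\}).\tag{5}$$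

**Step 5 (conclusion).** We collect what Theorem 1 asserts. By (5), $j$ is injective on $Q$. Being continuous on a compact space, $j|_Q$ is a homeomorphism onto $\Delta:=j(Q)$ with the $w^*$-topology. So $\Delta\subseteq S_1(X^*)$ is $w^*$-compact and $w^*$-homeomorphic to the Cantor set. Put $\varphi_{j(x)}:=\varphi_x$; then (5) says $\|\varphi_b\|\le1+\varepsilon$ and $\varphi_b(b')=\delta_{bb'}$. By (4), $\Delta\subseteq j(D)\subseteq B$ for every $B$ on which every $x\in X$ attains its norm. Finally, $J(x)=\{j(x)\}$ means that $x$ exposes $j(x)$ in $\mathbb B$. This proves Theorem 1. $\blacksquare$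

## 8. The constant, a characterization, and non-separable spaces

**The constant.** Always $\|\varphi_b\|\ge\varphi_b(b)=1$, because $\|b\|=1$. So no bound below $1$ is possible, and Theorem 1 achieves every bound $1+\varepsilon$ with $\varepsilon>0$. No claim is made about $\varepsilon=0$.

**Theorem 11.** For separable $X\ne\{0\}$ the following are equivalent:

- (i) $X^*$ is non-separable;
- (ii) every $B\subseteq S_1(X^*)$ on which all $x\in X$ attain their norm contains an uncountable biorthogonal system;
- (iii) for every equivalent norm on $X$, the set of $w^*$-exposed points of the dual ball contains a $w^*$-compact biorthogonal Cantor set with functionals of norm $\le1+\varepsilon$, for each $\varepsilon>0$.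

*Proof.* Theorem 1 gives (i)$\Rightarrow$(ii). An equivalent norm does not change whether $X^*$ is separable, so Theorem 1, applied to that norm, gives (i)$\Rightarrow$(iii).

For the converses we show that an uncountable biorthogonal system $(b_i,\varphi_i)_{i\in I}$ in $X^*$ forces $X^*$ to be non-separable. For some $n$, uncountably many $i$ satisfy $\|\varphi_i\|\le n$. For two such indices $i\ne j$ we have $\|b_i-b_j\|\ge|\varphi_i(b_i-b_j)|/n=1/n$. So $X^*$ contains an uncountable $1/n$-separated set. Now (iii) provides an uncountable biorthogonal system directly. Under (ii), apply the hypothesis to $B=S_1(X^*)$, on which every $x$ attains its norm by Hahn–Banach. $\square$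

Recall that a Banach space is an Asplund space if and only if each of its separable closed subspaces has separable dual (standard characterization). For example, $\ell_1$ and $C[0,1]$ are separable with non-separable dual, so they are not Asplund.

**Theorem 12.** If $X$ is any Banach space that is not an Asplund space, then for every $\varepsilon>0$ every $B\subseteq S_1(X^*)$ on which every $x\in X$ attains its norm contains a biorthogonal system of size continuum with functionals of norm $\le1+\varepsilon$.

*Proof.* Some separable closed subspace $Z\subseteq X$ has $Z^*$ non-separable. Take $Q\subseteq Z$, $j$ and $\varphi_x\in Z^{**}$ from Section 7, constructed for $Z$. For $x\in Q$ choose $b_x\in B$ with $b_x(x)=\|x\|$. The restriction $b_x|_Z$ has norm at most one and takes the value $\|x\|$ at $x\ne0$. So it has norm one and belongs to the set $J(x)$ formed in $Z^*$, which is $\{j(x)\}$. Hence $b_x|_Z=j(x)$. Let $R:X^*\to Z^*$ be the restriction map; $\|R\|\le1$. Then $\varphi_x\circ R\in X^{**}$, $\|\varphi_x\circ R\|\le1+\varepsilon$, and for $x,x'\in Q$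
$$(\varphi_x\circ R)(b_{x'})=\varphi_x(j(x')),$$
which is $1$ if $x=x'$ and $0$ otherwise, by (5). So $(b_x,\varphi_x\circ R)_{x\in Q}$ is a biorthogonal system in $B$, indexed by the Cantor set $Q$. $\square$
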